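# A nowhere differentiable interval map that preserves Lebesgue measure and has finite entropy

## 1. Six laps over the tent map

Let $\lambda$ be Lebesgue measure on $[0,1]$. The tent map $T(x)=\min(2x,2-2x)$ preserves $\lambda$: the preimage of an interval of length $\ell$ consists of two intervals of length $\ell/2$. Now fold each of its two laps. Let $f$ be the continuous piecewise affine map with
$$0\mapsto 0,\quad \tfrac14\mapsto 1,\quad \tfrac38\mapsto 0,\quad \tfrac12\mapsto 1,\quad \tfrac34\mapsto 0,\quad \tfrac78\mapsto 1,\quad 1\mapsto 0 .$$
It has six laps, each mapped onto $[0,1]$, with slopes $4,-8,8,-4,8,-8$. The preimage of an interval of length $\ell$ consists of six intervals, of total length $\ell(\frac14+\frac18+\frac18+\frac14+\frac18+\frac18)=\ell$. So $f$ still preserves $\lambda$.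

Folding hurts differentiability. Since $f(0)=f(\frac38)$, $f(\frac14)=f(\frac12)$, $f(\frac12)=f(\frac78)$ and $f(\frac34)=f(1)$, every point of $[0,1]$ lies in an interval over which the difference quotient of $f$ is $0$. Every point also lies in a lap, over which the quotient has modulus at least $4$. If such folds occur around $x$ at arbitrarily small scales, then $f$ has no derivative at $x$.

Folding also costs entropy. The map $T^n$ has $2^n$ laps and $f^n$ has $6^n$, so the topological entropy has grown from $\log 2$ to $\log 6=\log2+\log 3$. This happens for any choice of widths. If each half $U$ of $[0,1]$ is cut from left to right into pieces of lengths $(1-2\delta)|U|,\delta|U|,\delta|U|$ (above, $\delta=\frac14$), the map has six full laps for every $\delta\in(0,\frac12)$, and its entropy is $\log6$.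

Lebesgue measure sees something else. Give each lap a letter. A word $a_0\dots a_{n-1}$ describes the interval of points $x$ with $f^i(x)$ in lap $a_i$ for all $i<n$, and its length is the product of the widths of these laps, since every lap maps affinely onto $[0,1]$. Thus, under $\lambda$, the letters are independent. By the law of large numbers, most of $[0,1]$ is covered by words of length about $e^{-n(\log 2+\eta(\delta))}$, where
$$\eta(\delta)=-(1-2\delta)\log(1-2\delta)-2\delta\log\delta$$
is the Shannon entropy of $(1-2\delta,\delta,\delta)$. For $\delta=\frac1{100}$ we have $\eta(\delta)\approx0.112$, so roughly $2.24^n$ of the $6^n$ words fill most of the interval. The fold costs $\log 3$ topologically, but it costs $\lambda$ only $\eta(\delta)$, as little as we like.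

Must folds at all scales around all points cost infinite topological entropy? A continuous $f:[0,1]\to[0,1]$ *preserves* $\lambda$ if $\lambda(f^{-1}(A))=\lambda(A)$ for all Borel $A$. Let $C_\lambda$ be the set of these maps with the sup metric. A map is *nowhere differentiable* if it has no finite derivative at any point (one-sided at $0,1$). The following statement is Conjecture 1.2 of the problem source, http://mat.fsv.cvut.cz/nales/preprints/preprinty/2009/ulozeneclanky/preprint72009.pdf.

**Conjecture 1.2.** Any continuous nowhere differentiable interval map preserving the Lebesgue measure has infinite topological entropy.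

It is false, even in a stronger sense. From now on, "$f$ has a derivative at $x$" means that the limit of the difference quotients exists in $[-\infty,+\infty]$ (one-sided at $0,1$).

**Theorem A.** There is $f\in C_\lambda$ with $h_{\rm top}(f)<\infty$ that has no derivative, finite or infinite, at any point of $[0,1]$.

## 2. Markov maps, cylinders, entropy

**Topological entropy.** For a continuous $f:[0,1]\to[0,1]$, a set $S$ is $(n,\epsilon)$-separated if any two distinct $x,y\in S$ satisfy $|f^ix-f^iy|>\epsilon$ for some $0\le i<n$. With $s(n,\epsilon)$ the largest size of such a set,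
$$h_{\rm top}(f)=\lim_{\epsilon\to0}\limsup_{n\to\infty}\tfrac1n\log s(n,\epsilon).$$
One has $h_{\rm top}(f^r)=r\,h_{\rm top}(f)$. We use two published facts.

* (LS) $h_{\rm top}$ is lower semicontinuous on $C([0,1],[0,1])$ with the sup metric (Misiurewicz 1979; Alsedà–Llibre–Misiurewicz, *Combinatorial Dynamics and Entropy in Dimension One*, Ch. 4). So if $f_k\to f$ uniformly, then $h_{\rm top}(f)\le\liminf h_{\rm top}(f_k)$.
* (MS) For piecewise monotone $f$, $h_{\rm top}(f)=\lim\frac1n\log(\text{number of laps of }f^n)$ (Misiurewicz–Szlenk 1980).

The remaining background is standard: an irreducible finite Markov chain has exactly one stationary law, which is positive, and its Cesàro averages converge to it from every starting state; martingale increments are uncorrelated; and $\sum_{q\le\rho N}\binom Nq\le e^{N\mathcal H(\rho)}$ for $0<\rho\le\frac12$, where $\mathcal H(\rho)=-\rho\log\rho-(1-\rho)\log(1-\rho)$.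

**Definition (Markov map).** A Markov map $(f,P)$ consists of points $0=t_0<\dots<t_m=1$, the set $B=\{t_i\}$, the partition $P=\{[t_{i-1},t_i]\}$, and a continuous $f:[0,1]\to[0,1]$ with $f(B)\subset B$ that is affine on each $a\in P$ with slope $\pm1/p(a)$, $p(a)\in(0,\infty)$. Write $a\to b$ if $b\subset f(a)$. Let $G$ be this graph on $P$, and let $W_n$ be the set of words $a_0\to a_1\to\dots\to a_{n-1}$, with $|W_0|:=1$.

Since $f(a)$ is a nondegenerate interval with endpoints in $B$, we have $f(a)=\bigcup_{a\to b}b$.

**Definition (admissible).** $(f,P)$ is admissible if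

1. $\sum_{a\to b}p(a)=1$ for every $b\in P$;
2. $G$ is irreducible: there is a path of length $\ge1$ from any vertex to any vertex;
3. $p(a)<1$ for all $a$.

The tent map with $L=[0,\frac12]$, $R=[\frac12,1]$, $p\equiv\frac12$ is admissible: all four arrows are present and $\frac12+\frac12=1$. So is the six-lap map of Section 1, with six pieces and $p=\frac14,\frac18,\frac18,\frac14,\frac18,\frac18$. An admissible map preserves $\lambda$: for Borel $E$,
$$\lambda(f^{-1}E)=\sum_a p(a)\lambda(E\cap f(a))=\sum_b\lambda(E\cap b)\sum_{a\to b}p(a)=\lambda(E).$$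
In an admissible map every vertex has at least two predecessors, by 1 and 3.

**Cylinders.** For a word put $[a_0\dots a_{n-1}]=\{x:f^ix\in a_i,\ i<n\}=(f|_{a_0})^{-1}[a_1\dots a_{n-1}]$. By induction this is a nondegenerate closed interval, because $[a_1\dots a_{n-1}]\subset a_1\subset f(a_0)$. For $n\ge2$, $f$ maps it affinely onto $[a_1\dots a_{n-1}]$, and
$$|[a_0\dots a_{n-1}]|=p(a_0)\cdots p(a_{n-2})\,|a_{n-1}|.$$
The $n$-cylinders cover $[0,1]$ with disjoint interiors, and $[u]=\bigcup_c[uc]$. Let $E_n$ be the set of endpoints of $n$-cylinders. Then $B=E_1\subset E_2\subset\cdots$, and for admissible maps $\bigcup E_n$ is dense because $n$-cylinders have length at most $(\max p)^{n-1}$. For the tent map $[LL]=[0,\frac14]$, $[LR]=[\frac14,\frac12]$, $[RR]=[\frac12,\frac34]$, $[RL]=[\frac34,1]$.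

**Two facts about $G$.** Since $|W_{n+n'}|\le|W_n||W_{n'}|$, the limit $h(G)=\lim\frac1n\log|W_n|$ exists. The map $f^n$ is monotone on $n$-cylinders, so it has at most $|W_n|$ laps, and (MS) gives $h_{\rm top}(f)\le h(G)$. Next, $|a|=p(a)|f(a)|=p(a)\sum_{a\to b}|b|$. This says that for admissible maps $(|a|)_{a\in P}$ is the stationary law, hence the unique one, of the *reversed chain*, which moves from $b$ to each predecessor $a\to b$ with probability $p(a)$. Words will be built from right to left.

We can now state the two strengthenings.

**Theorem B.** For every admissible $f_0$ and $\varepsilon\in(0,1)$ there is $f\in C_\lambda$ having no finite or infinite derivative anywhere, with $\|f-f_0\|_\infty<\varepsilon$ and $h_{\rm top}(f_0)\le h_{\rm top}(f)\le h_{\rm top}(f_0)+\varepsilon$. For the tent map: $\log2\le h_{\rm top}(f)\le\log 2+\varepsilon$.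

**Theorem C.** The maps in $C_\lambda$ that have finite entropy and no finite or infinite derivative anywhere are dense in $C_\lambda$.

## 3. A horseshoe lemma, and the price of folding everywhere

The obvious plan is to fold everywhere, again and again. To see what this costs we need a lower bound for entropy, which Theorem B will use as well.

**Lemma 1.** Let $G$ be an irreducible finite graph with vertex set $P$, let $I_a$ ($a\in P$) be nondegenerate compact intervals in $[0,1]$ with disjoint interiors, and let $f$ be a continuous interval map with $f(I_a)\supset I_b$ whenever $a\to b$. Then $h_{\rm top}(f)\ge h(G)$.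

*Proof.* First we pull intervals back. Let $J=[c,d]\subset I_b$ be nondegenerate and $a\to b$. Choose $x,y\in I_a$ with $f(x)=c$, $f(y)=d$, say $x<y$ (the other case is the mirror image). Let $x'$ be the last point of $[x,y]$ with value $c$, and $y'$ the first point of $[x',y]$ with value $d$. On $(x',y')$ the map avoids $c$ and $d$, so its connected image lies in $(c,d)$. Thus $J'=[x',y']\subset I_a$ satisfies $f(J')=J$ and $f(\operatorname{int}J')\subset\operatorname{int}J$.

Start from $J_a=I_a$ and pull back repeatedly. For each word $w_0\dots w_n$ we get a nondegenerate compact interval $J_{w_0\dots w_n}\subset I_{w_0}$ with $f(J_{w_0\dots w_n})=J_{w_1\dots w_n}$, interiors mapping into interiors. Hence $f^i(\operatorname{int}J_{w_0\dots w_n})\subset\operatorname{int}I_{w_i}$, and for distinct words of equal length these intervals have disjoint interiors.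

If $h(G)=0$ there is nothing to prove. Otherwise $|W_n|\to\infty$; take $n$ with $|W_n|>2|P|^2$, and fix $a\in P$. Every $w\in W_n$ extends to a closed path at $a$, by a fixed path from $a$ to its first letter and a fixed path from its last letter to $a$, each of length in $\{1,\dots,|P|\}$. There are at most $|P|^2$ pairs of lengths. So for some $\varrho\le n-1+2|P|$ there are $s\ge|W_n|/|P|^2$ distinct closed paths of length $\varrho$ at $a$ (with the same pair of lengths, so $w$ can be read off). They give $s$ intervals in $I_a$ with disjoint interiors, each mapped onto $I_a$ by $f^\varrho$. Taking every second one from left to right leaves at least $s/2>1$ pairwise disjoint compact intervals, each of whose $f^\varrho$-images contains all of them. For each $r$ and each itinerary of length $r$ among them there is a point following it under $f^\varrho$. If $\epsilon$ is less than the minimal gap, points with distinct itineraries are $(r,\epsilon)$-separated for $f^\varrho$. Hence $h_{\rm top}(f^\varrho)\ge\log\frac s2$ and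
$$h_{\rm top}(f)\ge\frac1\varrho\log\frac s2\ge\frac{\log(|W_n|/2|P|^2)}{n-1+2|P|}.$$
Let $n\to\infty$. $\square$

Together with $h_{\rm top}\le h(G)$ and $I_a=a$, this shows $h_{\rm top}(f)=h(G)$ for every admissible $(f,P)$.

**Folding every window.** Start with the tent map $f_0$. Given $(f_k,P_k)$, choose $M_k$ large. For each word $aw$ with $w\in W_{M_k}$, cut the interval $[aw]$, the *window* of $a$ over $w$, from left to right into $U_1,U_2,U_3$ with proportions $(1-2\delta_k,\delta_k,\delta_k)$. Let $f_{k+1}$ map each $U_i$ affinely onto $f_k[aw]=[w]$, up–down–up if $f_k$ increases there and down–up–down if it decreases. The pieces $U_i$ form $P_{k+1}$. Since $|[aw]|=p_k(a)|[w]|$, the new $p$-values are $p_k(a)(1-2\delta_k)$, $p_k(a)\delta_k$, $p_k(a)\delta_k$, so condition 1 survives, and $p_{k+1}\le p_k(a)\le\frac12$. (Irreducibility is a special case of Step 5 in Section 6.) Also $\|f_{k+1}-f_k\|\le\max_w|[w]|\le2^{-(M_k-1)}$, so for large $M_k$ the maps converge uniformly to some $f\in C_\lambda$. Since $f_{k+1}=f_k$ on $E_{M_k+1}\supset B_k$ and $B_k\subset B_{k+1}$, we have $f=f_k$ on $B_k$.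

This $f$ has no derivative anywhere. Let $x\in[0,1]$, and for each $k\ge1$ let $x\in V_k\in P_k$. The quotient of $f$ over $V_k$ is $\pm1/p_k(V_k)$, of modulus at least $2$. But $V_k$ is one of three pieces $U_1,U_2,U_3$, and either $U_1\cup U_2$ or $U_2\cup U_3$ contains $V_k$. Both unions have endpoints of equal height, so they give quotient $0$. All these intervals contain $x$ and shrink to it.

But the entropy is infinite. A $G_{k+1}$-word of length $N$ consists of a $G_k$-word $x_0\dots x_{N+M_k-1}$, where the $i$-th letter lies in the window $[x_i\dots x_{i+M_k}]$, and of $N$ free choices among three pieces. So there are $3^N|W_{N+M_k}|$ of them, and $h(G_{k+1})=h(G_k)+\log 3$. If $a\to b$ in $G_k$, then $f(a)\supset f_k(a)\supset b$, since $f=f_k$ at the ends of $a$. Lemma 1 gives $h_{\rm top}(f)\ge h(G_k)=\log2+k\log3$ for all $k$. The plan produces exactly the maps that the conjecture predicts, and the loss is in the count: *every* position of *every* word carries three choices.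

**Folding some windows.** For the tent map and $M=1$ fold only the windows over $w=L$, that is, $[LL]$ and $[RL]$. Now a position carries three choices only when the next letter is $L$. The number of words of length $N$ is $\sum_{x_0\dots x_N}3^{\#\{1\le i\le N:\,x_i=L\}}=2(3+1)^N$, so the entropy is $\log4$ instead of $\log 6$. The cost depends on how many words meet folded windows, and how often.

## 4. Typical words, and switching slopes without changing the graph

Section 1 suggests folding only over words that are typical for $\lambda$. In the construction just described, the $\lambda$-information per letter is at most $\log 2+\sum_j\eta(\delta_j)$, and this stays bounded if the $\delta_j$ decrease fast. So for a suitable constant $Q$, independent of $k$, most of $[0,1]$ should be covered by cylinders $[w]$, $w\in W_M$, of length at least about $e^{-MQ}$. There are at most about $e^{MQ}$ of these. We fold only over them. A word then breaks into blocks of length $M$ starting at typical places, for which there are at most about $e^{MQ}\cdot3^M$ possibilities including all the fold choices, and gaps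 without any choice, for which the old growth rate applies. This should yield a rate of at most $\max(h(G_k),Q+\log3)$ at every stage, with no accumulation.

The price appears at points $x$ whose windows are atypical at all stages $k\ge k_0$. With no fold over the window, the piece containing $x$ keeps its slope. The quotients over the pieces containing $x$ then have constant modulus from $k_0$ on, there are no zero quotients, and the argument of Section 3 yields no contradiction. Something must happen over atypical windows too, and it must not create new words.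

What creates no words is a change of coordinates. If $F$ is an increasing homeomorphism, $Ff_kF^{-1}$ has the same laps and the same graph, but other slopes. If the slope around $x$ alternates between two values from stage to stage, its quotients cannot converge.

**Example (all windows switched).** Let $m$ make the letters of the tent map independent with probabilities $\frac34$ for $L$ and $\frac14$ for $R$, and let $F$ send each cylinder $[u]$ to an interval of length $m(u)$, in the same order. Then $FTF^{-1}$ is the skew tent map with peak at $\frac34$ and slopes $\frac43,-4$. It preserves $\lambda$ and has entropy $\log 2$. But $F(\frac12)=\frac34$, so $F$ is far from the identity. Switching back at the next stage returns the tent map, so switching everything at every stage does not converge.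

**Example (some windows switched).** Take $M=1$; declare $L$ typical and $R$ atypical. Let the reversed chain choose the letter $a$ before $w$ with probability
$$\tilde p(L|L)=\tilde p(R|L)=\tfrac12,\qquad \tilde p(L|R)=\tfrac34,\quad \tilde p(R|R)=\tfrac14 .$$
The stationary law solves $m(L)=\frac12m(L)+\frac34m(R)$, so $m(L)=\frac35$, $m(R)=\frac25$. Put $m(aw)=\tilde p(a|w)m(w)$:
$$m(LL)=\tfrac3{10},\quad m(LR)=\tfrac3{10},\quad m(RR)=\tfrac1{10},\quad m(RL)=\tfrac3{10}.$$
Note $m(LL)+m(LR)=m(L)$ and $m(RR)+m(RL)=m(R)$; this is stationarity. Laid out from left to right, $F[LL]=[0,.3]$, $F[LR]=[.3,.6]$, $F[RR]=[.6,.7]$, $F[RL]=[.7,1]$. The conjugated map $\tilde f=FTF^{-1}$ sends these onto $F[L]=[0,.6]$, $F[R]=[.6,1]$, $F[R]$, $F[L]$ with slopes $2,\frac43,-4,-2$ (that it is affine on these four intervals is shown in general in Step 2 below). Over $F[L]$ the reciprocals add up to $\frac12+\frac12$, over $F[R]$ to $\frac34+\frac14$. The slopes over the typical word $L$ are the old ones; those over $R$ have been switched. Folding the two windows over $L$ now gives a new Markov map, whose graph is that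 of the $\log 4$ example.

The plan is now clear: *fold over typical words, switch over atypical ones*. For large $M$ the atypical words will be rare, not only for $\lambda$ but also for the new measure $m$, and this keeps $F$ close to the identity. The switch must be reversible, since the slope has to oscillate between two values for ever. For this we need bookkeeping.

## 5. The data carried along: base letter, switch state, weight

Fix an admissible $(f_0,P_0)$ with graph $G_0$ and $p_0$, and $\varepsilon\in(0,1)$. Fix $\theta\in(0,1)$. For $\alpha\to\beta$ in $G_0$ let $\pi^0(\alpha|\beta)=p_0(\alpha)$. For each $\beta$ choose a predecessor $\alpha_\beta$ and let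
$$\pi^1(\alpha|\beta)=(1-\theta)p_0(\alpha)\ (\alpha\ne\alpha_\beta),\qquad \pi^1(\alpha_\beta|\beta)=p_0(\alpha_\beta)+\theta(1-p_0(\alpha_\beta)).$$
Both $\pi^s(\cdot|\beta)$ are probability vectors on the predecessors of $\beta$. All entries lie in $(0,1)$, and $\pi^1\ne\pi^0$ in every entry. (In the examples above, $\theta=\frac12$ and $\alpha_\beta=L$ for both $\beta$.) Put
$$\kappa=\max\pi^s(\alpha|\beta)<1,\qquad \gamma=\min_{\alpha\to\beta}\Big|\log\frac{\pi^1(\alpha|\beta)}{\pi^0(\alpha|\beta)}\Big|>0,\qquad K=\max_{\beta,s,s'}\sum_\alpha\pi^{s'}(\alpha|\beta)\log\frac1{\pi^s(\alpha|\beta)}<\infty .$$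
Fix $\delta_k\in(0,\frac13)$ with $\sum_k\eta(\delta_k)\le1$, and put $X_k=\sum_{j<k}\eta(\delta_j)\le1$.

We shall construct Markov maps $(f_k,P_k)$ with graph $G_k$ and boundary set $B_k$, together with functions $\alpha_k:P_k\to P_0$ (the *base letter*), $s_k:P_k\to\{0,1\}$ (the *switch state*) and $\omega_k:P_k\to(0,1]$ (the *weight*), such that:

* (I1) $a\to b$ in $G_k$ implies $\alpha_k(a)\to\alpha_k(b)$ in $G_0$;
* (I2) $p_k(a)=\pi^{s_k(b)}(\alpha_k(a)|\alpha_k(b))\,\omega_k(a)$ for all $a\to b$;
* (I3) for $b\in P_k$ and $\alpha\to\alpha_k(b)$, the set $\{a:a\to b,\ \alpha_k(a)=\alpha\}$ satisfies $\sum\omega_k(a)=1$ and $\sum\omega_k(a)\log\frac1{\omega_k(a)}\le X_k$;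
* (I4) $G_k$ is irreducible.

So the weight records the folds, and the state of the *target* $b$ records which of the two kernels governs the slopes of its predecessors. For $k=0$ take $\alpha_0=\mathrm{id}$, $s_0\equiv0$, $\omega_0\equiv1$.

In the second example of Section 4, after folding, the pieces of $F[LL]$ have base letter $L$ and weights $1-2\delta,\delta,\delta$. The pieces of $F[LL]$ and of $F[LR]$ have state $0$, and those in $F[RR]$, $F[RL]$ have state $1$. For instance the piece $F[LR]$ leads to $F[RR]$, of state $1$, and $p=\frac34=\pi^1(L|R)\cdot1$, as (I2) demands.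

By (I1)–(I3), $\sum_{a\to b}p_k(a)=\sum_\alpha\pi^{s_k(b)}(\alpha|\alpha_k(b))=1$. Every $a$ has a successor, so (I2) gives $p_k\le\kappa<1$. With (I4), every $(f_k,P_k)$ is admissible, so it preserves $\lambda$.

## 6. The passage from $f_k$ to $f_{k+1}$

In this section $W_n$, $E_n$ and cylinders refer to $(f_k,P_k)$. Let $\ell_k=\min_{a\in P_k}|a|$ and $c_k=\max_a\log\frac1{p_k(a)}$. Let $M=M_k\ge4$ be an integer, chosen at the end.

**Step 1: sorting the words.** *The purpose is a short list of words to fold over.* We shall split $W_M=\mathcal T\sqcup\mathcal N$ into *typical* and *atypical* words and choose a set $\mathcal S\subset\mathcal T$ of *folded* words. For Theorems A and C we put $Q=K+2$ and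
$$\mathcal T=\Big\{w\in W_M:\ \prod_{i=1}^Mp_k(w_i)\ge e^{-MQ}\Big\},\qquad \mathcal S=\mathcal T .$$
Since $|[w]|\ge\ell_k\prod_ip_k(w_i)$ (as $p_k<1$) and $\sum_w|[w]|=1$,
$$|\mathcal T|\le\ell_k^{-1}e^{MQ}.\tag{1}$$
In Section 10 both $\mathcal T$ and $\mathcal S$ will be smaller. Steps 2, 3 and 5 are written so that they hold for any choice with $\mathcal S\subset\mathcal T$.

For the tent map all words have $\prod p_0(w_i)=2^{-M}$, and $K\ge\log2$ (take $s=s'=0$). So at stage $0$ every word is typical; atypical words arise once thin pieces exist.

**Step 2: the switched measure and its homeomorphism.** *The purpose is to change the slopes over atypical words by a conjugacy.* For $aw\in W_{M+1}$ put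
$$\tilde p(a|w)=\begin{cases}p_k(a)=\pi^{s_k(w_1)}(\alpha_k(a)|\alpha_k(w_1))\,\omega_k(a),&w\in\mathcal T,\\ \pi^{1-s_k(w_1)}(\alpha_k(a)|\alpha_k(w_1))\,\omega_k(a),&w\in\mathcal N.\end{cases}$$
By (I3), $\sum_{a\to w_1}\tilde p(a|w)=1$; also $0<\tilde p\le\kappa$. Consider the chain on $W_M$ that moves from $w_1\dots w_M$ to $aw_1\dots w_{M-1}$ with probability $\tilde p(a|w)$. It is irreducible: to get from $w$ to $w'$, take a $G_k$-path from $w'_M$ to $w_1$, prepend its intermediate letters from last to first, and then prepend $w'_M,\dots,w'_1$. Let $m>0$ be its stationary law. For $u=u_0\dots u_{n-1}$ with $n\ge M$ let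
$$m(u)=m(u_{n-M}\dots u_{n-1})\prod_{i=0}^{n-M-1}\tilde p(u_i|u_{i+1}\dots u_{i+M}),$$
and for $n<M$ let $m(u)$ be the sum of $m$ over the right extensions of $u$ in $W_M$.

These values are consistent: $\sum_cm(uc)=m(u)$. For $n<M$ this is the definition. For $n\ge M$, the factors of $m(uc)$ that involve $c$ are $m(u_{n-M+1}\dots u_{n-1}c)\,\tilde p(u_{n-M}|u_{n-M+1}\dots u_{n-1}c)$. Their sum over $c$ is the probability of arriving at the state $u_{n-M}\dots u_{n-1}$, so by stationarity it is $m(u_{n-M}\dots u_{n-1})$, and the remaining factors are those of $m(u)$. Moreover $m(u)\le\kappa^{n-M}$ for $n\ge M$.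

For $t\in E_n$ let $F(t)$ be the sum of $m(u)$ over the $n$-cylinders $[u]$ to the left of $t$. By consistency this does not depend on $n$. On the dense set $\bigcup E_n$ the function $F$ is strictly increasing, with $F(0)=0$, $F(1)=1$, and its image is dense because $m(u)\to0$ uniformly as $n\to\infty$. So $F=F_k$ extends to an increasing homeomorphism of $[0,1]$ with $|F[u]|=m(u)$ for every word $u$.

**Step 3: the conjugated map is affine on windows.** *The purpose is to see that $\tilde f=Ff_kF^{-1}$ has exactly the slopes we prescribed.* Let $aw\in W_{M+1}$. For every $u$ such that $awu$ is a $G_k$-word, $f_k$ maps $[awu]$ monotonically onto $[wu]$. So $\tilde f$ maps $F[awu]$ monotonically onto $F[wu]$, and $|F[awu]|=m(awu)=\tilde p(a|w)\,m(wu)=\tilde p(a|w)\,|F[wu]|$. For $u$ of given length these intervals partition $F[aw]$, with mesh tending to $0$ as the length grows. A monotone map that multiplies the lengths of all intervals of arbitrarily fine partitions by one constant is affine. Hence *$\tilde f$ maps the window $F[aw]$ affinely onto $F[w]$ with slope $\pm1/\tilde p(a|w)$.*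

**Step 4: $F$ is close to the identity.** *The purpose is convergence of the construction.*

**Lemma 2.** As $M\to\infty$ with $k$ fixed, $m(\mathcal N)\to0$, $m(u)\to|[u]|$ for each word $u$, and $F\to\mathrm{id}$ uniformly.

*Proof that $m(\mathcal N)\to0$.* The point is that the costs of letters are controlled under *both* kernels. Start the chain with law $m$ and let $a^1,a^2,\dots$ be the letters successively prepended. After $M$ steps the state is $a^M\cdots a^1$, and its law is $m$. Let $Y_j=\log\frac1{p_k(a^j)}\in[0,c_k]$. If the current first letter is $b$, the next letter $a$ has conditional law $\pi^{s'}(\alpha_k(a)|\alpha_k(b))\,\omega_k(a)$ with some $s'\in\{0,1\}$ determined by the history. By (I2) and (I3), the conditional expectation of its cost is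
$$\sum_\alpha\pi^{s'}(\alpha|\alpha_k(b))\Big[\log\frac1{\pi^{s_k(b)}(\alpha|\alpha_k(b))}+\sum_{a\to b,\ \alpha_k(a)=\alpha}\omega_k(a)\log\frac1{\omega_k(a)}\Big]\le K+X_k\le K+1 .$$
If the state after $M$ steps is in $\mathcal N$, then $\sum_{j\le M}Y_j>M(K+2)$. So the martingale of the $Y_j$ minus their conditional means, which has $M$ uncorrelated increments of variance at most $c_k^2$, exceeds $M$. By Chebyshev, $m(\mathcal N)\le c_k^2/M$.

*Proof of the rest, from $m(\mathcal N)\to0$ alone.* Fix $u=u_0\dots u_n$, $n\ge1$, and let $M>n$. By consistency, $m(u)=\sum_w\tilde p(u_0|w)m(w)$ over the $w\in W_M$ that begin with $u_1\dots u_n$. Since $\tilde p(u_0|w)=p_k(u_0)$ for $w\in\mathcal T$, and both numbers are in $[0,1]$ otherwise,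
$$|m(u)-p_k(u_0)\,m(u_1\dots u_n)|\le m(\mathcal N).$$
There are countably many words, so by a diagonal argument every sequence of $M$'s tending to $\infty$ has a subsequence along which $m(u)$ converges for all $u$, say to $m_\infty(u)$. Then $m_\infty(u_0\dots u_n)=p_k(u_0)\,m_\infty(u_1\dots u_n)$, and $m_\infty$ is consistent under right extension. The numbers $v(a)=m_\infty(a)$ satisfy $v(a)=\sum_{a\to b}m_\infty(ab)=p_k(a)\sum_{a\to b}v(b)$ and $\sum v=1$. So $v$ is the stationary law of the reversed chain and $v(a)=|a|$. Therefore $m_\infty(u_0\dots u_n)=p_k(u_0)\cdots p_k(u_{n-1})|u_n|=|[u]|$. The limit does not depend on the subsequence, so $m(u)\to|[u]|$. Summing, $F(t)\to t$ for every $t\in\bigcup E_n$. As the functions $F$ are monotone, the limit is continuous and the set is dense and contains $0,1$, the convergence is uniform. $\square$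

**Step 5: folding, and the new data.** *The purpose is to define $(f_{k+1},P_{k+1})$ and to check (I1)–(I4).* For $w\in\mathcal S$ and $a\to w_1$, split $U=F[aw]$ from left to right into $U_1,U_2,U_3$ of lengths $(1-2\delta_k)|U|,\ \delta_k|U|,\ \delta_k|U|$. Let $f_{k+1}$ map each $U_i$ affinely onto $\tilde f(U)=F[w]$, with the orientation of $\tilde f|_U$ on $U_1,U_3$ and the opposite one on $U_2$. Elsewhere $f_{k+1}=\tilde f$. Then $f_{k+1}$ is continuous and agrees with $\tilde f$ at all endpoints of all windows $F[aw]$. *The two endpoints of $U_1\cup U_2$ have equal $f_{k+1}$-values, and so do those of $U_2\cup U_3$.*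

Let $P_{k+1}$ consist of the windows $F[aw]$ with $w\notin\mathcal S$ and the pieces $U_1,U_2,U_3$ with $w\in\mathcal S$. Each $e\in P_{k+1}$ with $e\subset F[aw]$ is mapped affinely onto $F[w]=\bigcup_cF[wc]$, a union of windows, hence of elements of $P_{k+1}$. So $(f_{k+1},P_{k+1})$ is a Markov map with $p_{k+1}(e)=|e|/|F[w]|$, and
$$B_{k+1}\supset F_k(E_{M+1})\supset F_k(B_k).\tag{2}$$
If $e'\subset F[wc]$ with $w\in W_M$, the predecessors of $e'$ are exactly the elements contained in the windows $F[aw]$, $a\to w_1$. Indeed an element of $F[aw'']$ is mapped onto $F[w'']$, which contains $e'$ only if $w''=w$.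

For $e\subset F[aw]$ put $\alpha_{k+1}(e)=\alpha_k(a)$. Put $\omega_{k+1}(e)=\omega_k(a)$ if $w\notin\mathcal S$, and $\omega_k(a)$ times $1-2\delta_k,\delta_k,\delta_k$ for $U_1,U_2,U_3$ if $w\in\mathcal S$. For $e'\subset F[wc]$ put $s_{k+1}(e')=s_k(w_1)$ if $w\in\mathcal T$ and $s_{k+1}(e')=1-s_k(w_1)$ if $w\in\mathcal N$.

Let $e\to e'$ with $e\subset F[aw]$, $e'\subset F[wc]$.

(I1): $\alpha_{k+1}(e)=\alpha_k(a)\to\alpha_k(w_1)=\alpha_{k+1}(e')$.

(I2): $p_{k+1}(e)=\frac{|e|}{|F[w]|}=\tilde p(a|w)\frac{|e|}{|F[aw]|}=\pi^{s_{k+1}(e')}(\alpha_{k+1}(e)|\alpha_{k+1}(e'))\,\omega_{k+1}(e)$. The last equality compares the definitions of $\tilde p$, $s_{k+1}$ and $\omega_{k+1}$.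

(I3): the set $\{e:e\to e',\alpha_{k+1}(e)=\alpha\}$ arises from $\{a:a\to w_1,\alpha_k(a)=\alpha\}$. For $w\notin\mathcal S$ the weights are the same. For $w\in\mathcal S$ every weight is split in the ratio $(1-2\delta_k,\delta_k,\delta_k)$, which keeps the sum $1$ and adds exactly $\eta(\delta_k)$ to the entropy. So the bound $X_{k+1}=X_k+\eta(\delta_k)$ holds.

(I4): given $e\subset F[aw]$ and $e'\subset F[a'w']$, connect $aw$ to $a'w'$ by a $G_k$-path. This gives a $G_k$-word $y_0\dots y_r$ with $r>M$ that begins with $aw$ and ends with $a'w'$. Put $e_0=e$, $e_{r-M}=e'$, and choose any $e_i\in P_{k+1}$ inside $F[y_i\dots y_{i+M}]$ for $0<i<r-M$. Then $f_{k+1}(e_i)=F[y_{i+1}\dots y_{i+M}]\supset F[y_{i+1}\dots y_{i+M+1}]\supset e_{i+1}$, so $e_0\to e_1\to\dots\to e_{r-M}$.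

**Step 6: the entropy of one step.** *The purpose is to see that folding over a short list of words costs no more than the list.* Write $h_k=h(G_k)$. For a $G_k$-word $x$ call a position $j$ a *typical start* if $x_j\dots x_{j+M-1}\in\mathcal T$, and a *folded start* if $x_j\dots x_{j+M-1}\in\mathcal S$.

**Lemma 3.** Let $\sigma,\sigma'\ge0$ and $Q$ be numbers independent of $M$ such that (1) holds and any $M$ consecutive positions in any $G_k$-word contain at most $\sigma M+\sigma'$ folded starts. Then for every $\epsilon_k>0$ and all sufficiently large $M$,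
$$h_{k+1}\le\max(h_k,\,Q+\sigma\log3)+2\epsilon_k .$$

For Theorems A and C we use $\sigma=1$, $\sigma'=0$, which needs no argument.

*Proof.* Let $e_0\to\dots\to e_{N-1}$ in $G_{k+1}$. If $e_i\subset F[aw]$, then $e_{i+1}\subset F[wc]$ for a unique $c$. So there is a unique word $x_0\dots x_{N+M-1}\in W_{N+M}$ with $e_i\subset F[x_i\dots x_{i+M}]$ for all $i<N$. The $G_{k+1}$-word is determined by $x$ and by a choice among three pieces for each $i<N$ with $x_{i+1}\dots x_{i+M}\in\mathcal S$, that is, for each folded start $j=i+1\in\{1,\dots,N\}$.

Consider the typical starts in $\{1,\dots,N\}$. Let $j_1$ be the first, and let $j_{i+1}$ be the first typical start $\ge j_i+M$. The $q$ selected blocks $[j_i,j_i+M-1]$ are disjoint and contain all typical starts, hence all folded starts. They lie in $\{1,\dots,N+M-1\}$, so $q\le N/M+1$. The remaining positions form $q+1$ gaps, possibly empty, of total length $N+M-qM$.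

Choose $A=A_k\ge1$, depending on $\epsilon_k$ but not on $M$, with $|W_\ell|\le Ae^{\ell(h_k+\epsilon_k)}$ for all $\ell\ge0$. For given $q$ there are at most $\binom Nq$ choices of the $j_i$, at most $\ell_k^{-1}e^{MQ}$ contents of each block, at most $3^{\sigma M+\sigma'}$ combinations of pieces per block, and at most $A^{q+1}e^{(h_k+\epsilon_k)(N+M-qM)}$ contents of the gaps. With $H=\max(h_k+\epsilon_k,\,Q+\sigma\log3)$, the number of $G_{k+1}$-words of length $N$ is therefore at most
$$\sum_{q\le N/M+1}\binom Nq\big(\ell_k^{-1}e^{MQ}3^{\sigma M+\sigma'}\big)^qA^{q+1}e^{(h_k+\epsilon_k)(N+M-qM)}\le A\,e^{H(N+M)}\sum_{q\le N/M+1}\binom Nq\Big(\frac{3^{\sigma'}A}{\ell_k}\Big)^q .$$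
For $N\ge M$ we have $N/M+1\le2N/M$, and $2/M\le\frac12$ since $M\ge4$, so $\sum_{q\le2N/M}\binom Nq\le e^{N\mathcal H(2/M)}$. Also $3^{\sigma'}A/\ell_k\ge1$. Letting $N\to\infty$,
$$h_{k+1}\le H+\frac1M\log\frac{3^{\sigma'}A}{\ell_k}+\mathcal H\Big(\frac2M\Big).$$
The last two terms tend to $0$ as $M\to\infty$, because $A,\ell_k,\sigma'$ do not depend on $M$. So for large $M$ their sum is at most $\epsilon_k$, and $H\le\max(h_k,Q+\sigma\log3)+\epsilon_k$. $\square$

**Step 7: the choice of $M_k$.** *The purpose is to fix what the limit will need.* Choose $M_k>M_{k-1}$ (for $k\ge1$), $M_k\ge4$, so large that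

* (a) $e^{-2^{-k}}\le\dfrac{|F_k(u)-F_k(v)|}{|u-v|}\le e^{2^{-k}}$ for all $u\ne v$ in the finite set $B_k$;
* (b) $\|f_{k+1}-f_k\|_\infty\le\varepsilon2^{-k-2}$;
* (c) $\|F_k-\mathrm{id}\|_\infty\le2^{-k}$;
* (d) every element of $P_{k+1}$ has length $\le2^{-k}$;
* (e) Lemma 3 holds with $\epsilon_k=\varepsilon2^{-k-4}$.

This is possible. For (a) and (c) use Lemma 2. For fixed $n$ and $M\ge n$, $\max_{w\in W_M}|F[w]|\le\max_{u\in W_n}m(u)$, and the right side tends to $\max_{u\in W_n}|[u]|\le\kappa^{n-1}$ as $M\to\infty$. As $n$ is arbitrary, $\max_{w\in W_M}|F[w]|\to0$. Every element of $P_{k+1}$ lies in some $F[w]$, $w\in W_M$, which gives (d). For (b), $f_{k+1}$ and $\tilde f$ both map the window $F[aw]$ into $F[w]$, so $\|f_{k+1}-\tilde f\|\le\max_w|F[w]|\to0$. Moreover $\tilde f=F f_kF^{-1}\to f_k$ uniformly, as $F\to\mathrm{id}$ and hence $F^{-1}\to\mathrm{id}$.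

## 7. The limit map

By (b), $f_k\to f$ uniformly and $\|f-f_0\|\le\varepsilon/2<\varepsilon$. Passing to the limit in $\int\varphi\circ f_k\,d\lambda=\int\varphi\,d\lambda$ for continuous $\varphi$ shows $f\in C_\lambda$.

**Entropy.** By (e), $h_{k+1}\le\max(h_k,K+2+\log3)+2\epsilon_k$, and $\sum_k2\epsilon_k=\varepsilon/4$. So $h_{\rm top}(f_k)\le h_k\le\max(h_0,K+2+\log3)+\varepsilon$ for all $k$, and (LS) gives
$$h_{\rm top}(f)\le\max(h_0,\,K+2+\log3)+\varepsilon<\infty.\tag{3}$$

**Coordinates for the limit.** The coordinates change at each stage, so we compose the changes. Let $\Phi_{k,n}=F_{n-1}\circ\dots\circ F_k$ for $n\ge k$, with $\Phi_{k,k}=\mathrm{id}$. By (c), $\|\Phi_{k,n+1}-\Phi_{k,n}\|\le2^{-n}$. So $\Phi_{k,n}$ converges uniformly as $n\to\infty$ to a continuous nondecreasing surjection $\Phi_k$ of $[0,1]$, and $\Phi_k=\Phi_{k+1}\circ F_k$. By (2), $F_n(B_n)\subset B_{n+1}$, so (a) can be multiplied over all stages $n\ge k$. With $\tau_k=2^{1-k}$,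
$$e^{-\tau_k}\le\frac{|\Phi_k(u)-\Phi_k(v)|}{|u-v|}\le e^{\tau_k}\qquad(u\ne v\text{ in }B_k).\tag{4}$$

**What $f$ remembers of $f_k$.** Let $b\in B_k$. Since $B_k=E_1\subset E_{M+1}$, the point $F_k(b)$ is an endpoint of windows, and there $f_{k+1}=\tilde f$. So $f_{k+1}(F_k(b))=F_k(f_k(b))$. Since $\Phi_{k,n}(b)\in B_n$, induction on $n$ gives $f_n(\Phi_{k,n}(b))=\Phi_{k,n}(f_k(b))$ for $n\ge k$, and in the limit
$$f(\Phi_k(b))=\Phi_k(f_k(b))\qquad(b\in B_k).\tag{5}$$
Let $u<v$ in $B_k$. Then $f_k(u),f_k(v)\in B_k$, so by (4) and (5) the difference quotient $\Delta$ of $f$ over $[\Phi_k(u),\Phi_k(v)]$ satisfies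
$$\Delta=0\ \text{ if }f_k(u)=f_k(v);\qquad e^{-2\tau_k}\le|\Delta|\Big/\frac{|f_k(v)-f_k(u)|}{v-u}\le e^{2\tau_k}\ \text{ otherwise}.\tag{6}$$

## 8. No derivative at any point

Suppose $f$ has a derivative $D\in[-\infty,\infty]$ at $x$. If $u_k\le x\le v_k$, $u_k<v_k$ and $v_k-u_k\to0$, the quotients of $f$ over $[u_k,v_k]$ tend to $D$, since they are convex combinations of the quotients over $[u_k,x]$ and $[x,v_k]$, or equal to one of them. Call such intervals *straddling*.

**Step 1: a nested sequence of pieces.** *The purpose is to find straddling intervals that we can compute with.* Choose $V_k\in P_k$ with $x\in\Phi_k(V_k)$ and $V_{k+1}\subset F_k(V_k)$ as follows. $V_0$ exists since $\Phi_0$ is onto. Given $V_k$, we have $x\in\Phi_k(V_k)=\Phi_{k+1}(F_k(V_k))$, and $F_k(V_k)$ is a union of windows, hence of elements of $P_{k+1}$; one of these serves as $V_{k+1}$. By (4) and (d), $|\Phi_k(V_k)|\to0$. Let $\Delta_k$ be the quotient of $f$ over $\Phi_k(V_k)$. By (6), $|\Delta_k|$ equals $1/p_k(V_k)$ up to a factor in $[e^{-2\tau_k},e^{2\tau_k}]$. As $p_k\le\kappa$,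
$$|D|=\lim|\Delta_k|\ge1/\kappa>1 .$$
There is a unique $w^{(k)}\in W_{M_k}$ (words of $G_k$) with $V_{k+1}\subset F_k[V_kw^{(k)}]$. By definition $\alpha_{k+1}(V_{k+1})=\alpha_k(V_k)$, so $\alpha_k(V_k)=\alpha^*$ is constant.

**Step 2: folded infinitely often.** *This case contradicts $|D|>1$.* Suppose $w^{(k)}\in\mathcal S$ for infinitely many $k$. For such $k$, $V_{k+1}$ is one of $U_1,U_2,U_3$, so it lies in $U_1\cup U_2$ or in $U_2\cup U_3$. The endpoints of this union are in $B_{k+1}$ and have equal $f_{k+1}$-values. By (6) the quotient of $f$ over the $\Phi_{k+1}$-image of the union is $0$. By (4) and (d) these images are straddling intervals with lengths tending to $0$ along these $k$. Hence $D=0$, a contradiction.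

**Step 3: what remains bounded otherwise.** Suppose $w^{(k)}\notin\mathcal S$ for all $k\ge k_0$. Then $\omega_k(V_k)=\omega^*$ is constant for $k\ge k_0$, and by (I2) $p_k(V_k)$ lies in the finite set $\{\pi^s(\alpha^*|\beta)\omega^*\}\subset(0,1)$. So $1/p_k(V_k)$ is bounded, and so is $|\Delta_k|$.

**Step 4: switched infinitely often.** *This case contradicts convergence.* Suppose in addition that $w^{(k)}\in\mathcal N$ for infinitely many $k\ge k_0$. For such $k$ put $b=w^{(k)}_1$. Then $V_{k+1}=F_k[V_kw^{(k)}]$, and (I2) for $V_k\to b$ and the definition of $\tilde p$ give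
$$p_k(V_k)=\pi^{s_k(b)}(\alpha^*|\alpha_k(b))\,\omega^*,\qquad p_{k+1}(V_{k+1})=\tilde p(V_k|w^{(k)})=\pi^{1-s_k(b)}(\alpha^*|\alpha_k(b))\,\omega^* .$$
So $|\log p_{k+1}(V_{k+1})-\log p_k(V_k)|\ge\gamma$ for infinitely many $k$. As $\tau_k\to0$, the bounded sequence $|\Delta_k|$ does not converge, contradicting $\Delta_k\to D$.

For Theorem A, $\mathcal S=\mathcal T$, so $w^{(k)}\notin\mathcal S$ means $w^{(k)}\in\mathcal N$. Steps 2 and 4 then cover all cases. Hence $f$ has no derivative, finite or infinite, at any point. With (3) and $f_0$ the tent map, this proves Theorem A, and Conjecture 1.2 is disproved. $\blacksquare$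

## 9. Admissible maps are dense in $C_\lambda$

Sections 5–8 show that every admissible map is a uniform limit of maps in $C_\lambda$ with finite entropy and no derivative anywhere. So Theorem C follows once we show that admissible maps are dense in $C_\lambda$. The idea is to replace $g\in C_\lambda$ by a zigzag that spends in each cell of a grid the same amount of length as $g$, after a slight blurring that makes the graph irreducible.

**Step 1: the mass matrix.** *The purpose is to record where $g$ sends length.* Let $g\in C_\lambda$, $N\ge2$, $I_i=[\frac{i-1}N,\frac iN]$, $c_{ij}=\lambda(I_i\cap g^{-1}I_j)$. Preimages of points are null, so all row and column sums of $c$ are $\frac1N$. Let $J_i=\{j:c_{ij}>0\}$. Then $j\in J_i$ if and only if $g(I_i)$ meets $\operatorname{int}I_j$: "if" by continuity, "only if" because $g^{-1}(\partial I_j)$ is null. The interval $g(I_i)$ is nondegenerate, since $\lambda(g(I_i))=\lambda(g^{-1}(g(I_i)))\ge\lambda(I_i)$. Hence $J_i$ is a set of consecutive indices and $K_i:=\bigcup_{j\in J_i}I_j\supset g(I_i)$.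

**Step 2: blurring.** *The purpose is irreducibility.* Let $S$ be the symmetric stochastic $N\times N$ matrix with $S_{j,j\pm1}=\frac14$, all other off-diagonal entries zero and the remaining mass ($\ge\frac12$) on the diagonal. Let $c'=cS$. Its row and column sums are again $\frac1N$, and $J'_i=\{j:c'_{ij}>0\}$ is the set of indices at distance $\le1$ from $J_i$. Put $K'_i=\bigcup_{j\in J_i'}I_j\supset K_i$.

The matrix $c'$ is irreducible. Let $C\ne\emptyset$ be closed, meaning that $i\in C$ and $c'_{ij}>0$ imply $j\in C$, and let $J(C)=\bigcup_{i\in C}J_i$. Then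
$$\frac{|C|}N=\sum_{i\in C,\ j\in J(C)}c_{ij}\le\frac{|J(C)|}N,$$
and the $1$-neighborhood of $J(C)$ lies in $C$. If $J(C)$ is not everything, this neighborhood has more than $|J(C)|\ge|C|$ elements, which is impossible. So $J(C)$ is everything, and hence so is $C$. The set of indices reachable from a given $i$ by paths of length $\ge1$ is nonempty and closed, hence everything.

**Step 3: the zigzag.** *The purpose is to realize $c'$ by an admissible map.* For $0<i<N$ there is a grid point $\tau_i\in K_i\cap K_{i+1}$: if $g(\frac iN)$ is a grid point, take it; otherwise it is interior to some $I_j$ with $j\in J_i\cap J_{i+1}$, and an endpoint of $I_j$ will do. Choose grid points $\tau_0\in K_1$, $\tau_N\in K_N$. On $I_i$ let $f_0$ follow the walk through adjacent grid points that goes monotonically from $\tau_{i-1}$ to the left end of $K'_i$, then to the right end, then back to the left end, then to $\tau_i$. It traverses each cell $I_j$, $j\in J'_i$, some number $n_{ij}\ge2$ of times, and no other cell. Let each traversal of $I_j$ be affine and take length $c'_{ij}/n_{ij}$. The total length is $\sum_jc'_{ij}=\frac1N=|I_i|$.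 Let $P_0$ be the set of traversal intervals.

The map $f_0$ is continuous, and $f_0(B_0)$ consists of grid points, which belong to $B_0$. On a traversal of $I_j$ inside $I_i$, $p_0=Nc'_{ij}/n_{ij}\le\frac12$, since $c'_{ij}\le\frac1N$. For a piece $b\subset I_j$, the pieces $a\to b$ are the traversals of $I_j$, so $\sum_{a\to b}p_0(a)=\sum_iNc'_{ij}=1$. A piece traversing $I_j$ leads to all pieces in $I_j$, and these include pieces traversing every $I_l$ with $l\in J'_j$; as $c'$ is irreducible, so is $G_0$. Thus $f_0$ is admissible.

**Step 4: the distance.** Both $f_0(I_i)$ and $g(I_i)$ lie in $K'_i$, which exceeds $g(I_i)$ by at most two cells on each side. So $\|f_0-g\|\le\max_i|K_i'|\le\max_i\operatorname{osc}(g,I_i)+\frac4N\to0$ as $N\to\infty$. This proves Theorem C. $\blacksquare$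

## 10. Sparse folding: entropy within $\varepsilon$ of $h_{\rm top}(f_0)$

The bound (3) exceeds $h_0=h(G_0)$ for two reasons: $Q=K+2$ was generous, and each folded block cost $M\log3$. The first is cured by small $\theta$, small $\delta_k$ and a careful estimate of $m(\mathcal N)$. For the second we fold only at a fraction $\approx1/r$ of the positions. But then a point could be typical and unfolded at all stages. A *marker word* synchronizes the stages: the position of its first occurrence does not change from stage to stage as long as nothing atypical happens, so folding when this position is congruent to $k$ modulo $r$ reaches every such point infinitely often.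

Let $(f_0,P_0)$ be admissible, $\varepsilon\in(0,1)$, $\varepsilon'=\varepsilon/10$. By Section 3, $h_{\rm top}(f_0)=h_0$.

**Step 1: parameters.** *They are chosen in this order.*

First, let $h_\lambda=\sum_{a\in P_0}|a|\log\frac1{p_0(a)}$. For $w=w_1\dots w_n\in W_n(G_0)$ we have $|[w]|=p_0(w_1)\cdots p_0(w_{n-1})|w_n|$, and the sum over $w$ of $|[w]|\log\frac1{p_0(w_i)}$ is $h_\lambda$ for each $i$, since $\lambda$ is invariant. So
$$(n-1)h_\lambda\le\sum_{w\in W_n(G_0)}|[w]|\log\frac1{|[w]|}\le\log|W_n(G_0)|,$$
because Shannon entropy is at most the logarithm of the number of atoms. Hence $h_\lambda\le h_0$.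

Second, the Cesàro averages of the reversed chain of $f_0$ converge to $(|a|)_a$ from every starting state. So there is $\Lambda\in\mathbb N$ such that, from every starting letter, the expected value of $\sum\log\frac1{p_0}$ over the next $\Lambda$ letters of this chain is at most $\Lambda(h_\lambda+\varepsilon')$.

Third, let $\chi(\theta)=\max|\log(\pi^1/\pi^0)|$. The ratios $\pi^1/\pi^0$ are $1-\theta$ and $1+\theta(1-p_0)/p_0$, so $\chi(\theta)\to0$ as $\theta\to0$. Choose $\theta$ with $\chi=\chi(\theta)\le\varepsilon'$ and $e^{\Lambda\chi}(h_\lambda+\varepsilon')\le h_\lambda+2\varepsilon'$.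

Fourth, choose $\delta_k\in(0,\frac13)$ with $\sum\eta(\delta_k)\le\varepsilon'$, so that $X_k\le\varepsilon'$.

Fifth, choose $r\in\mathbb N$ with $\frac2r\log3\le\varepsilon'$, and a $G_0$-word $v$, the marker, of length $n_v\ge r$, that has no period $d$ with $1\le d<r$ (a word $y_1\dots y_n$ has period $d$ if $y_{i+d}=y_i$ whenever both are defined). It exists: every vertex of $G_0$ has at least two predecessors, so $|W_n(G_0)|\ge2^{n-1}$, while a word with period $d$ is determined by its first $d$ letters, so at most $\sum_{d<r}|P_0|^d$ words of each length have a period $<r$. *Two occurrences of $v$ in a word are at distance at least $r$*, since a distance $d<r\le n_v$ would make $d$ a period of $v$. For instance, for $r=3$ and letters $L,R$, the word $LLR$ has neither period $1$ nor period $2$.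

Finally put $Q=h_0+5\varepsilon'$.

**Step 2: the new sorting.** *We change only Step 1 of Section 6.* Let $w\in W_M$ be typical if $\prod p_k(w_i)\ge e^{-MQ}$ **and** $v$ occurs in the base projection $\alpha_k(w_1)\dots\alpha_k(w_M)$. For $w\in\mathcal T$ let $t(w)\ge1$ be the position of the first letter of the first occurrence, and let
$$\mathcal S=\{w\in\mathcal T:\ t(w)\equiv k\bmod r\}.$$
Then (1) holds as before. Steps 2, 3 and 5 of Section 6 apply to any $\mathcal S\subset\mathcal T$: old slopes over $\mathcal T$, switched slopes over $\mathcal N$, folds over $\mathcal S$.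

**Step 3: atypical words are still rare for $m$.** *The second part of the proof of Lemma 2 used only $m(\mathcal N)\to0$, so this is all we must check.* As there, let $a^1,a^2,\dots$ be the letters prepended by the stationary chain and $Y_j=\log\frac1{p_k(a^j)}$.

*(i) The product condition.* Given the past, with current first letter $b$, the next base letter $\alpha$ has conditional probability $\pi^{s'}(\alpha|\alpha_k(b))\le e^\chi p_0(\alpha)$. Given $\alpha$ as well, the letter $a$ has law $\omega_k$ on $\{a:a\to b,\alpha_k(a)=\alpha\}$. Multiplying conditional probabilities, the joint law of the next $\Lambda$ base letters, given the past, is at most $e^{\Lambda\chi}$ times that of the reversed $p_0$-chain started at the current base letter. By (I2),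
$$\log\frac1{p_k(a)}\le\log\frac1{p_0(\alpha_k(a))}+\chi+\log\frac1{\omega_k(a)},$$
and by (I3) the last term has conditional mean at most $X_k\le\varepsilon'$. Since $\log\frac1{p_0}\ge0$, the conditional expectation, given the past, of the cost $\sum Y_j$ of the next $\Lambda$ letters is at most
$$e^{\Lambda\chi}\Lambda(h_\lambda+\varepsilon')+\Lambda\chi+\Lambda\varepsilon'\le\Lambda(h_\lambda+4\varepsilon')\le\Lambda(h_0+4\varepsilon').$$
Divide $M$ steps into $\lfloor M/\Lambda\rfloor$ blocks of length $\Lambda$ and fewer than $\Lambda$ leftover steps, which cost at most $\Lambda c_k$. If $\sum_{j\le M}Y_j>MQ=M(h_0+5\varepsilon')$, the martingale formed by the block costs minus their conditional means, with increments of variance at most $\Lambda^2c_k^2$, exceeds $M\varepsilon'-\Lambda c_k$. By Chebyshev, once $M\varepsilon'>\Lambda c_k$, this has probability at most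
$$\frac M\Lambda\cdot\frac{\Lambda^2c_k^2}{(M\varepsilon'-\Lambda c_k)^2}\longrightarrow0 .$$

*(ii) The marker condition.* Each allowed base transition has conditional probability at least $c=(1-\theta)\min p_0>0$, whatever the past. Let $\beta$ be the current base letter. There is a $G_0$-path of length between $1$ and $|P_0|$ from the last letter of $v$ to $\beta$. Prepending its intermediate letters and then the letters of $v$ from last to first takes fewer than $\nu:=|P_0|+n_v$ steps. So, whatever the past, $v$ appears within the base letters prepended in the next $\nu$ steps with probability at least $c^\nu$. Hence $v$ is absent from the $M$ prepended base letters with probability at most $(1-c^\nu)^{\lfloor M/\nu\rfloor}\to0$.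

Together, $m(\mathcal N)\to0$, and Lemma 2 holds.

**Step 4: folded starts are sparse.** *The purpose is to apply Lemma 3 with $\sigma=\frac2r$, $\sigma'=2$.* Let $x$ be a $G_k$-word and consider a block of $M$ consecutive positions. For a folded start $j$ in it let $z(j)\ge j$ be the position of the first occurrence of $v$ at or after $j$ in the base projection of $x$. Since $v$ occurs in the projection of $x_j\dots x_{j+M-1}$, we have $z(j)=j+t-1$ with $t=t(x_j\dots x_{j+M-1})\equiv k$, so
$$z(j)\equiv j+k-1\bmod r.$$
Let $z^1<\dots<z^n$ be the values of $z$ on the folded starts in the block. If $i<n$ and $z(j')=z^{i+1}$, then $z^i<j'$, since otherwise $z(j')\le z^i$. So $z^1,\dots,z^{n-1}$ lie in the block. They are at least $r$ apart, so $n\le\frac Mr+2$. The folded starts with $z=z^i$ are congruent modulo $r$, and they lie in the part of the block in $(z^{i-1},z^i]$ (for $i=1$: in $(-\infty,z^1]$). These parts are disjoint, and a part with $\ell$ elements contains at most $\frac\ell r+1$ of them. So the number of folded starts in the block is at most $\frac Mr+n\le\frac{2M}r+2$.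

**Step 5: the upper bound.** With these sets, choose $M_k$ by (a)–(e) as in Step 7 of Section 6, whose justification used only Lemmas 2 and 3. Lemma 3 now says $h_{k+1}\le\max(h_k,Q+\frac2r\log3)+2\epsilon_k$, where $Q+\frac2r\log3\le h_0+6\varepsilon'$. With $\epsilon_k=\varepsilon2^{-k-4}$,
$$h_k\le h_0+6\varepsilon'+\frac\varepsilon4\le h_0+\varepsilon\qquad\text{for all }k.$$
The construction of $f$, $f\in C_\lambda$, $\|f-f_0\|<\varepsilon$, and (4)–(6) hold as in Section 7. Since $h_{\rm top}(f_k)\le h_k$, (LS) gives $h_{\rm top}(f)\le h_0+\varepsilon$.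

**Step 6: the lower bound.** By (4), the intervals $\Phi_0(a)$, $a\in P_0$, are nondegenerate with disjoint interiors. By (5), $f$ maps the endpoints of $\Phi_0(a)$ to those of $\Phi_0(f_0(a))$. So for $a\to b$ in $G_0$, $f(\Phi_0(a))\supset\Phi_0(f_0(a))\supset\Phi_0(b)$. Lemma 1 gives $h_{\rm top}(f)\ge h_0=h_{\rm top}(f_0)$.

**Step 7: no derivative.** Suppose $f$ has derivative $D$ at $x$, and take $V_k$, $w^{(k)}$, $\Delta_k$, $\alpha^*$ as in Step 1 of Section 8. Again $|D|\ge1/\kappa>1$. If $w^{(k)}\in\mathcal S$ infinitely often, Step 2 there gives a contradiction. If $w^{(k)}\in\mathcal S$ only finitely often but $w^{(k)}\in\mathcal N$ infinitely often, Steps 3 and 4 there give one.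

The remaining case is $w^{(k)}\in\mathcal T\setminus\mathcal S$ for all large $k$. We have $V_{k+1}\subset F_k[V_kw^{(k)}]$, and $V_{k+1}\to w^{(k+1)}_1\to w^{(k+1)}_2\to\cdots$ in $G_{k+1}$. As in the proof of Lemma 3, each arrow of $G_{k+1}$ shifts the window by one letter. So $w^{(k+1)}_i$ lies in a window $F_k[w^{(k)}_i\dots]$, and $\alpha_{k+1}(w^{(k+1)}_i)=\alpha_k(w^{(k)}_i)$, for $1\le i\le M_k$ (recall $M_{k+1}>M_k$). That is, the base projection of $w^{(k+1)}$ begins with that of $w^{(k)}$. As $v$ already occurs in the latter, $t(w^{(k+1)})=t(w^{(k)})$. Hence $t(w^{(k)})=t$ is constant for all large $k$, and $w^{(k)}\in\mathcal S$ for every large $k\equiv t\bmod r$. There are infinitely many such $k$, a contradiction.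

This proves Theorem B. For the tent map $h_0=\log2$. $\blacksquare$

**Remark.** Every admissible $f_0$ has $h_{\rm top}(f_0)=h(G_0)\ge\log2$, since $|W_n(G_0)|\ge2^{n-1}$. The argument does not show that $\log2$ is the infimum of the entropies of all nowhere differentiable maps in $C_\lambda$; that infimum is not determined here.
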